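\title{Boolean algebras with the Malitz quantifier: undecidability without CH}

\begin{abstract}
The binary Malitz quantifier $Qxy\,\varphi(x,y)$ asserts that there is an uncountable set any two distinct elements of which satisfy $\varphi$. We prove in ZFC that the theory of boolean algebras in first-order logic extended by this quantifier is undecidable; under the continuum hypothesis this is a theorem of Rubin. The proof interprets every graph of size at most $\aleph_1$ in a superatomic boolean algebra, using a coloring of pairs of countable ordinals that is built from walks on ordinals and an Aronszajn tree. The theory turns out to be many-one equivalent to the validity problem of the whole logic, and the same holds when ``uncountable'' is replaced by ``of size $\mu^+$'' for a regular cardinal $\mu$.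
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $\alpha$ be an ordinal and $m\ge1$ an integer. The \emph{Malitz quantifier} $Q^m_\alpha$ binds $m$ variables: the formula $Q^m_\alpha x_1\dots x_m\,\varphi(x_1,\dots,x_m)$ holds in a structure $N$ (for given values of any further free variables) if there is a set $X\subseteq N$ with $|X|=\aleph_\alpha$ such that $N\models\varphi(a_1,\dots,a_m)$ for all pairwise distinct $a_1,\dots,a_m\in X$. We call $X$ a \emph{witness set}. For $Q=Q^m_\alpha$, let $\mathcal L(Q)$ be first-order logic extended by $Q$, and let $\mathrm{Th}_Q(\mathrm{BA})$ be the set of $\mathcal L(Q)$-sentences in the language $\{\wedge,\vee,-,0,1\}$ that are true in every boolean algebra. We write $Q_1$ for $Q^2_1$, the binary quantifier in the $\aleph_1$-interpretation. Since $\wedge$ and $\vee$ denote meet and join, the logical connectives are written $\&$ and ``or''.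

The unary quantifier $Q^1_\alpha$ says ``there are at least $\aleph_\alpha$ many''. The binary quantifier can say this too, as $Q^2_\alpha xy\,(\varphi(x)\mathbin{\&}\varphi(y))$, but it also asks for large sets that are homogeneous for a relation. If $E$ is a definable equivalence relation, $Q^2_\alpha xy\,\neg E(x,y)$ says that $E$ has at least $\aleph_\alpha$ classes; so $Q^2_\alpha$ can count in definable quotients. In a boolean algebra, $\neg Q_1xy\,(x\ne0\mathbin{\&}y\ne0\mathbin{\&}x\wedge y=0)$ says that there is no uncountable set of pairwise disjoint nonzero elements.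

Two results frame the problem. Weese proved that $\mathrm{Th}_{Q^1_\alpha}(\mathrm{BA})$ is decidable for every ordinal $\alpha$. Rubin proved that $\mathrm{Th}_{Q_1}(\mathrm{BA})$ is undecidable if the continuum hypothesis CH holds. This leaves the following question, posed in \cite{problem}.

\medskip\noindent\textbf{Question.} Is it consistent with ZFC that $\mathrm{Th}_{Q_1}(\mathrm{BA})$ is decidable?
\medskip

One can argue for either answer. The strength of $Q_1$ depends on how scarce uncountable homogeneous sets can be made. CH lists the subsets of $\omega$ in type $\omega_1$ and so invites recursive constructions that destroy homogeneous sets one after another. Without such a list, homogeneous sets might be so abundant that $Q_1$ says little more than $Q^1_1$, and then Weese's theorem would suggest decidability. The $\aleph_0$-interpretation shows what abundance looks like: for symmetric $\varphi$, Ramsey's theorem makes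
\begin{equation}\label{eq:ramsey}
Qxy\,(\varphi\text{ or }\psi)\ \to\ (Qxy\,\varphi\ \text{ or }\ Qxy\,\psi)
\end{equation}
valid when $Q=Q^2_0$. On the other hand, \eqref{eq:ramsey} fails for $Q=Q_1$ for a reason that has nothing to do with CH (Example~\ref{ex:three}). This second indication is the right one, and the answer to the Question is no.

\begin{theorem}\label{thm:A}
ZFC proves that $\mathrm{Th}_{Q_1}(\mathrm{BA})$ is undecidable.
\end{theorem}

The proof isolates one partition property of the cardinal. For a set $X$ let $[X]^2$ be the set of two-element subsets of $X$, and write $c\{\xi,\eta\}$ for the value of a function $c$ at $\{\xi,\eta\}$. Let $\kappa$ be an infinite cardinal. A \emph{matching} on $\kappa$ is a set $W\subseteq\kappa\times\kappa$ with $|W|=\kappa$ on which both coordinate projections are injective; we write $a=(a_1,a_2)$ for its elements. For regular uncountable $\kappa$ consider the statement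
\begin{quote}
$(P_\kappa)$\quad there is $c:[\kappa]^2\to\kappa$ such that for every matching $W$ on $\kappa$ and every $\gamma<\kappa$ there are distinct $a,b\in W$ with $c\{a_1,b_1\}=c\{a_2,b_2\}=\gamma$.
\end{quote}
Applied to a diagonal matching $\{(\xi,\xi):\xi\in Y\}$, it says that $c$ takes every value on the pairs from any set $Y$ of size $\kappa$. In general it says that each value is taken on both sides of a matching at once.

For a relational language $\tau$ (all arities at least $1$), let $\mathrm{Val}_\tau(Q)$ be the set of $\mathcal L(Q)$-sentences of $\tau$ that are true in all nonempty $\tau$-structures. Let $\mathrm{Val}(Q)$ be this set for a fixed computable language with infinitely many relation symbols of each arity; since a sentence mentions finitely many symbols, this is the validity problem of $\mathcal L(Q)$ for finite relational languages. A \emph{many-one reduction} of a set of sentences $S$ to a set of sentences $T$ is a computable map $g$ with $\sigma\in S\iff g(\sigma)\in T$; we then write $S\le_m T$. A set is \emph{$\Sigma^0_1$-hard} if every recursively enumerable set many-one reduces to it. A boolean algebra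 is \emph{atomic} if every nonzero element lies above an atom, and \emph{superatomic} if all of its homomorphic images are atomic.

\begin{theorem}\label{thm:B}
Let $\kappa=\aleph_\alpha$ be regular and uncountable, assume $(P_\kappa)$, and let $Q=Q^2_\alpha$.
\begin{enumerate}
\item[(1)] For every finite relational language $\tau$ there is a many-one reduction of $\mathrm{Val}_\tau(Q)$ to $\mathrm{Th}_Q(\mathrm{BA})$. The set $\mathrm{Th}_Q(\mathrm{BA})$ is many-one equivalent to $\mathrm{Val}(Q)$; in particular it is $\Sigma^0_1$-hard. The same reduction works for the theory of any class of boolean algebras that contains all superatomic boolean algebras of cardinality $\kappa$.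
\item[(2)] For every $m\ge2$, the set $\mathrm{Th}_{Q^m_\alpha}(\mathrm{BA})$ is undecidable.
\item[(3)] The hypotheses hold for $\alpha=1$ and for every $\alpha=\beta+1$ with $\aleph_\beta$ regular.
\end{enumerate}
\end{theorem}

By Weese's theorem the bound $m\ge2$ in (2) is sharp. All proofs are in ZFC.

A \emph{graph} is a nonempty set $V$ with a symmetric irreflexive relation $R$. The core of the proof is an interpretation of graphs in boolean algebras. Section~\ref{sec:linked} codes the edges of a graph by a partition property of pairs of subsets of $[\kappa]^2$; this is where $(P_\kappa)$ enters. Section~\ref{sec:algebra} builds an algebra in which one $\mathcal L(Q)$-formula expresses that property. Section~\ref{sec:reduction} turns the interpretation into reductions, and Sections~\ref{sec:omega1} and~\ref{sec:larger} establish $(P_\kappa)$.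

\section{Coding edges by linked pairs}\label{sec:linked}

In Sections~\ref{sec:linked}--\ref{sec:reduction}, $\kappa=\aleph_\alpha$ is regular and uncountable and $Q=Q^2_\alpha$. For the Question, read $\kappa=\omega_1$.

A boolean algebra offers one natural symmetric relation to which $Q$ can be applied, namely disjointness. So we first realize any subset of $[\kappa]^2$ as the intersection pattern of a family of sets. Let $V$ be a set with $1\le|V|\le\kappa$ and let $\mathfrak G=(G_i)_{i\in V}$ be a family of subsets of $[\kappa]^2$. For $i\in V$ the \emph{column} $\Omega_i$ consists of \emph{shared points} $s^i_e$ $(e\in G_i)$ and \emph{private points} $r^i_{\xi,\zeta}$ $(\xi,\zeta<\kappa)$; all these points are distinct, so the columns are pairwise disjoint. The \emph{blocks} of column $i$ are the sets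
\[
A^i_\xi=\{s^i_e:\xi\in e\in G_i\}\cup\{r^i_{\xi,\zeta}:\zeta<\kappa\}\qquad(\xi<\kappa).
\]
Every block has $\kappa$ points, blocks in different columns are disjoint, and for $\xi\ne\eta$
\begin{equation}\label{eq:meet}
A^i_\xi\cap A^i_\eta=\begin{cases}\{s^i_{\{\xi,\eta\}}\}&\text{if }\{\xi,\eta\}\in G_i,\\ \emptyset&\text{otherwise.}\end{cases}
\end{equation}

The columns will be the vertices of a graph. To compare two columns $i\ne j$, consider the sets $u_a=A^i_{a_1}\cup A^j_{a_2}$ for $a\in\kappa\times\kappa$, and ask whether there are $\kappa$ many of them such that any two are disjoint inside $\Omega_i$ or disjoint inside $\Omega_j$. This question has the form $Quv\,\theta$. By \eqref{eq:meet}, the sets $u_a$ with $a$ in a matching $W$ have this property exactly when any two distinct $a,b\in W$ satisfy $\{a_1,b_1\}\notin G_i$ or $\{a_2,b_2\}\notin G_j$. We name the failure of this for all matchings.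

\begin{definition}\label{def:linked}
A pair $(G,H)$ of subsets of $[\kappa]^2$ is \emph{linked} if for every matching $W$ on $\kappa$ there are distinct $a,b\in W$ with $\{a_1,b_1\}\in G$ and $\{a_2,b_2\}\in H$. A family $(G_i)_{i\in V}$ \emph{codes} the graph $(V,R)$ if for all distinct $i,j\in V$ we have $R(i,j)$ if and only if $(G_i,G_j)$ is not linked.
\end{definition}

Swapping coordinates shows that $(G,H)$ is linked if and only if $(H,G)$ is. Diagonal matchings give two more facts:
\begin{enumerate}
\item[(L1)] if $G\cap H=\emptyset$, then $(G,H)$ is not linked;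
\item[(L2)] if $(G,H)$ is linked, then every $Y\subseteq\kappa$ of size $\kappa$ contains a pair from $G$ and a pair from $H$.
\end{enumerate}

Graphs on two vertices need no combinatorics: $G_0=G_1=\emptyset$ codes the edge, and $G_0=G_1=[\kappa]^2$ codes the non-edge. Three vertices already show the idea.

\begin{example}\label{ex:three}
Let $\Gamma$ be the graph on $\{0,1,2\}$ whose only edge joins $0$ and $1$. Suppose first that $(G_0,G_1,G_2)$ codes $\Gamma$, and let $W$ be a matching that shows $(G_0,G_1)$ to be unlinked. Color a pair $\{a,b\}\subseteq W$ red if $\{a_1,b_1\}\in G_0$ and blue otherwise. If all pairs from $W'\subseteq W$ are blue, then $\{a_1:a\in W'\}$ contains no pair from $G_0$; if all are red, then $\{a_2:a\in W'\}$ contains no pair from $G_1$. Since $(G_0,G_2)$ and $(G_1,G_2)$ are linked, (L2) gives $|W'|<\kappa$ in both cases. So coding $\Gamma$ requires a two-coloring of pairs with no homogeneous set of size $\kappa$. With $\omega$ in place of $\kappa$, Ramsey's theorem would rule this out.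

For $\kappa=\omega_1$ such a coloring exists. Fix distinct real numbers $x_\xi$ $(\xi<\omega_1)$ and put
\[
G_0=\{\{\xi,\eta\}:\xi<\eta,\ x_\xi<x_\eta\},\qquad G_1=[\omega_1]^2\setminus G_0,\qquad G_2=[\omega_1]^2 .
\]
Let $Y\subseteq\omega_1$ be uncountable. If $Y$ contained no pair from $G_1$, then $\xi\mapsto x_\xi$ would be increasing on $Y$, and the intervals $(x_\xi,x_{\xi'})$, with $\xi'$ the next element of $Y$ after $\xi$, would be uncountably many disjoint nonempty open intervals. If $Y$ contained no pair from $G_0$, the intervals $(x_{\xi'},x_\xi)$ would be. So $Y$ contains pairs from both sets. (Thus \eqref{eq:ramsey} fails in the structure $(\omega_1,G_0,G_1)$.) Now $(G_0,G_1)$ is unlinked by (L1). Given a matching $W$, pick distinct $a,b\in W$ with $\{a_1,b_1\}\in G_0$; then $\{a_2,b_2\}\in G_2$ because $a_2\ne b_2$. So $(G_0,G_2)$ is linked, and so is $(G_1,G_2)$, by the same argument with $G_1$. The family codes $\Gamma$.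
\end{example}

The example was easy because vertex $2$ has no neighbor, so that $G_2$ could be everything. In general both members of a linked pair must leave room for disjoint partners, and then the second coordinate of a matching matters. The conclusion of (L2) is not enough: with $G_0,G_1$ as in the example, identify $\omega_1$ with $\omega_1\times\{0,1\}$ and let $H$ consist of the pairs $\{(\xi,n),(\eta,n)\}$ with $\{\xi,\eta\}\in G_n$. Every uncountable set has uncountably many points in one of the two copies, so it contains a pair from $H$. Yet $(H,H)$ is not linked, as the matching $\{((\xi,0),(\xi,1)):\xi<\omega_1\}$ shows. Property $(P_\kappa)$ is designed to exclude this.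

In Example~\ref{ex:three} one may think of a pair in $G_0$ as colored by the non-edge $\{0,2\}$ and of a pair in $G_1$ as colored by the non-edge $\{1,2\}$; then $G_i$ is the set of pairs whose color contains $i$. This recipe works for every graph.

\begin{proposition}\label{prop:code}
Assume $(P_\kappa)$. Every graph $\Gamma=(V,R)$ with $|V|\le\kappa$ is coded by some family $(G_i)_{i\in V}$.
\end{proposition}

\begin{proof}
Let $K=\{\emptyset\}\cup\{\{i,j\}:i\ne j,\ \neg R(i,j)\}$; the color $\emptyset$ only ensures that $K$ is nonempty. As $|V|\le\kappa$, we have $|K|\le\kappa$, so there is a surjection $\pi:\kappa\to K$. Let $c$ be as in $(P_\kappa)$, let $c'=\pi\circ c$, and put $G_i=\{e\in[\kappa]^2:i\in c'(e)\}$. Let $i\ne j$. If $R(i,j)$, no member of $K$ contains both $i$ and $j$, so $G_i\cap G_j=\emptyset$ and (L1) applies. If $\neg R(i,j)$, pick $\gamma$ with $\pi(\gamma)=\{i,j\}$. For a matching $W$, $(P_\kappa)$ gives distinct $a,b\in W$ with $c'\{a_1,b_1\}=c'\{a_2,b_2\}=\{i,j\}$, so $\{a_1,b_1\}\in G_i$ and $\{a_2,b_2\}\in G_j$.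
\end{proof}

\section{The algebra of a family}\label{sec:algebra}

Fix a family $\mathfrak G=(G_i)_{i\in V}$ with $1\le|V|\le\kappa$; property $(P_\kappa)$ is not used in this section. Let $\Omega=\bigcup_i\Omega_i$, let $\mathcal A$ be the set of all blocks, and let $B=B(\mathfrak G)$ be the subalgebra of $\mathcal P(\Omega)$ generated by the finite sets, the blocks and the columns. The algebra has three layers: points, blocks modulo finite sets, and columns modulo finite unions of blocks. We show that $Q$ recognizes each layer.

Write $S=^*T$ if the symmetric difference $S\triangle T$ is finite and $S\subseteq^*T$ if $S\setminus T$ is finite. By \eqref{eq:meet}, distinct blocks have finite intersection. For $H\subseteq V$ let $\Omega_H=\bigcup_{i\in H}\Omega_i$, and let $FC(V)$ be the algebra of finite and cofinite subsets of $V$.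

\begin{lemma}[Normal form]\label{lem:normal}
\begin{enumerate}
\item[(a)] $B$ consists of the sets $S\subseteq\Omega$ with $S=^*\Omega_H\triangle\bigcup\mathcal D$ for some $H\in FC(V)$ and some finite $\mathcal D\subseteq\mathcal A$. The sets $H=:h(S)$ and $\mathcal D=:\mathcal A(S)$ are determined by $S$.
\item[(b)] $h$ is a homomorphism of $B$ onto $FC(V)$.
\item[(c)] Let $S\in B$ and let $A$ be a block of column $i$. If exactly one of the statements $i\in h(S)$ and $A\in\mathcal A(S)$ holds, then $A\subseteq^*S$. Otherwise $A\cap S$ is finite.
\item[(d)] Every infinite $S\in B$ satisfies $A\subseteq^*S$ for some block $A$.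
\end{enumerate}
\end{lemma}

\begin{proof}
Let $S=^*\Omega_H\triangle\bigcup\mathcal D$ with $H,\mathcal D$ as in (a), and let $A$ be a block of column $i$. Then $A\cap S=^*(A\cap\Omega_H)\triangle(A\cap\bigcup\mathcal D)$. The first term is $A$ if $i\in H$ and empty otherwise; the second is $A$ if $A\in\mathcal D$ and finite otherwise. This is (c) for the given $H,\mathcal D$. Since $A$ is infinite, the two conclusions in (c) exclude each other. Hence $i\in H$ if and only if $A\subseteq^*S$ for all but finitely many blocks $A$ of column $i$, which determines $H$, and then (c) determines $\mathcal D$.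

Every set of this form lies in $B$, because $\Omega_H$ is a finite union of columns or the complement of one. Conversely, the generators of $B$ and $\Omega=\Omega_V$ have this form, so it suffices to show closure under $\triangle$ and $\cap$. Let also $T=^*\Omega_{H'}\triangle\bigcup\mathcal D'$. As distinct blocks have finite intersection, $\bigcup\mathcal D\triangle\bigcup\mathcal D'=^*\bigcup(\mathcal D\triangle\mathcal D')$, so
\[
S\triangle T=^*\Omega_{H\triangle H'}\,\triangle\,\textstyle\bigcup(\mathcal D\triangle\mathcal D').
\]
Since $\cap$ distributes over $\triangle$,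
\[
S\cap T=^*\Omega_{H\cap H'}\,\triangle\,\textstyle(\Omega_H\cap\bigcup\mathcal D')\,\triangle\,(\Omega_{H'}\cap\bigcup\mathcal D)\,\triangle\,(\bigcup\mathcal D\cap\bigcup\mathcal D').
\]
The last three terms are, modulo finite sets, the unions of the blocks of $\mathcal D'$ in columns from $H$, of the blocks of $\mathcal D$ in columns from $H'$, and of the blocks in $\mathcal D\cap\mathcal D'$. Their symmetric difference is again a finite union of blocks modulo a finite set. This proves (a). The two displays give $h(S\triangle T)=h(S)\triangle h(T)$ and $h(S\cap T)=h(S)\cap h(T)$, and $h(\Omega_H)=H$; this proves (b).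

For (d): if $i\in h(S)$, take a block of column $i$ outside the finite set $\mathcal A(S)$ and apply (c). If $h(S)=\emptyset$, then $S=^*\bigcup\mathcal A(S)$ is infinite, so $\mathcal A(S)$ has a member.
\end{proof}

The following are $\mathcal L(Q)$-formulas in the language of boolean algebras, so they make sense in any algebra. Here $a\le b$, $a-b$ and $a\triangle b$ are the usual abbreviations.
\begin{align*}
a\in I&\iff\neg Quv\,(u\le a\mathbin{\&}v\le a),\\
d\in D&\iff d\notin I\mathbin{\&}\forall b\le d\,(b\in I\text{ or }d-b\in I),\\
a\in J&\iff\neg Quv\,(u\le a\mathbin{\&}v\le a\mathbin{\&}u\triangle v\notin I),\\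
x\sim y&\iff x\triangle y\in J,\\
\mathsf{Vert}(x)&\iff x\notin J\mathbin{\&}\forall b\le x\,(b\in J\text{ or }x-b\in J).
\end{align*}
Thus $a\in I$ says that fewer than $\kappa$ elements lie below $a$, and $a\in J$ says the same modulo $I$; the formulas $D$ and $\mathsf{Vert}$ describe atoms modulo $I$ and modulo $J$. The definition of $J$ counts in a quotient, which is the first essential use of the second variable of $Q$.

\begin{lemma}\label{lem:define}
In $B=B(\mathfrak G)$:
\begin{enumerate}
\item[(a)] $I$ is the set of finite elements;
\item[(b)] $d\in D$ if and only if $d=^*A$ for some block $A$, and this block $\mathrm{bl}(d)$ is unique;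
\item[(c)] $a\in J$ if and only if $h(a)=\emptyset$;
\item[(d)] $x\sim y$ if and only if $h(x)=h(y)$, and $\mathsf{Vert}(x)$ if and only if $|h(x)|=1$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Below a finite $a$ there are finitely many elements. An infinite $a\in B$ contains all but finitely many points of a block by Lemma~\ref{lem:normal}(d), so $\kappa$ many singletons lie below it. (This is the purpose of the private points.)

(b) Let $d=^*A$ and $b\le d$. Then $b=^*b\cap A$, which by Lemma~\ref{lem:normal}(c) is finite or $=^*A$; in the second case $d-b$ is finite. So $d\in D$. Conversely let $d\in D$. Then $d$ is infinite, so $A\subseteq^*d$ for some block $A$. The element $b=d\cap A$ is infinite, so $d-b=d\setminus A$ is finite and $d=^*A$. Uniqueness holds because distinct blocks are infinite with finite intersection.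

(c) Let $h(a)=\emptyset$ and $b\le a$. Then $h(b)\subseteq h(a)=\emptyset$, so $b=^*\bigcup\mathcal A(b)$. Each $A\in\mathcal A(b)$ satisfies $A\subseteq^*b\subseteq a$, so $A\in\mathcal A(a)$ by Lemma~\ref{lem:normal}(c). Hence there are at most $2^{|\mathcal A(a)|}$ elements below $a$ with pairwise infinite symmetric differences, and $a\in J$. If $i\in h(a)$, the sets $A^i_\xi\cap a=^*A^i_\xi$ with $A^i_\xi\notin\mathcal A(a)$ are $\kappa$ many elements below $a$ with pairwise infinite symmetric differences, so $a\notin J$.

(d) The first part follows from (c) and $h(x\triangle y)=h(x)\triangle h(y)$. If $h(x)=\{i\}$ and $b\le x$, then one of the disjoint subsets $h(b)$, $h(x-b)$ of $\{i\}$ is empty, so $\mathsf{Vert}(x)$ holds. If $h(x)=\emptyset$, then $x\in J$. If $h(x)$ contains $i\ne j$, then $b=x\cap\Omega_i$ has $i\in h(b)$ and $j\in h(x-b)$, so $\mathsf{Vert}(x)$ fails.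
\end{proof}

So the $\sim$-classes of $\mathsf{Vert}$ correspond to the elements of $V$. It remains to express the test of Section~\ref{sec:linked}. The formulas see columns only modulo $J$ and blocks only modulo $I$, and this creates three difficulties. First, representatives $x,y$ of two columns may overlap; we pass to the disjoint elements $x-y$ and $y-x$. Second, a witness set may use the same block many times, so it need not come from a matching. Third, and most seriously, a witness may omit finitely many points of its blocks, and two blocks share only one point. With countably many blocks $A_0,A_1,\dots$ this would be fatal: removing from $A_n$ the points it shares with $A_0,\dots,A_{n-1}$ makes the blocks pairwise disjoint. For uncountable $\kappa$ the next lemma shows that finite omissions can be ignored on a large subfamily.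

Recall that a \emph{club} in $\kappa$ is a closed unbounded subset and that a set is \emph{stationary} if it meets every club. The intersection of a stationary set and a club is stationary, and stationary sets are unbounded, hence of size $\kappa$. Fodor's lemma states that if $S\subseteq\kappa$ is stationary and $g(\nu)<\nu$ for all $\nu\in S$, then $g$ is constant on a stationary subset of $S$.

\begin{lemma}[Free sets]\label{lem:free}
Let $|X|=\kappa$ and let $f$ assign to each $u\in X$ a finite set $f(u)\subseteq X$. There is $X'\subseteq X$ with $|X'|=\kappa$ and $v\notin f(u)$ for all distinct $u,v\in X'$.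
\end{lemma}

\begin{proof}
We may take $X=\kappa$. For limit $\nu>0$ let $g(\nu)$ be the largest element of $f(\nu)\cap\nu$, or $0$ if there is none; then $g(\nu)<\nu$. The limit ordinals form a club, so Fodor's lemma gives a stationary set $S$ and $\rho<\kappa$ with $f(\nu)\cap\nu\subseteq\rho+1$ for $\nu\in S$. The set $C$ of all $\nu$ such that $f(\mu)\subseteq\nu$ for all $\mu<\nu$ is closed. It is unbounded: from any $\nu_0$, regularity gives $\nu_0<\nu_1<\cdots<\kappa$ with $f(\mu)\subseteq\nu_{n+1}$ for $\mu<\nu_n$, and $\sup_n\nu_n$ is below $\kappa$ and in $C$. Let $X'=(S\cap C)\setminus(\rho+1)$. For $\mu<\nu$ in $X'$ we have $\mu\notin f(\nu)$ because $\rho<\mu<\nu$ and $\nu\in S$, and $\nu\notin f(\mu)$ because $\nu\in C$.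
\end{proof}

Let $\theta(u,v,x',y')$ say that $u\wedge x'$, $u\wedge y'$, $v\wedge x'$, $v\wedge y'$ all lie in $D$, and that $u\wedge v\wedge x'=0$ or $u\wedge v\wedge y'=0$. Define
\[
\mathsf{Edge}(x,y)\iff\mathsf{Vert}(x)\mathbin{\&}\mathsf{Vert}(y)\mathbin{\&}x\not\sim y\mathbin{\&}Quv\,\theta(u,v,x-y,y-x).
\]

\begin{proposition}\label{prop:edge}
Let $x,y\in B(\mathfrak G)$ with $h(x)=\{i\}$, $h(y)=\{j\}$ and $i\ne j$. Then $\mathsf{Edge}(x,y)$ holds if and only if $(G_i,G_j)$ is not linked.
\end{proposition}

\begin{proof}
Let $x'=x-y$ and $y'=y-x$. These are disjoint, $h(x')=\{i\}$ and $h(y')=\{j\}$. By Lemma~\ref{lem:define}(d), $\mathsf{Edge}(x,y)$ holds if and only if $Quv\,\theta(u,v,x',y')$ does.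

\emph{Suppose $(G_i,G_j)$ is not linked}, as shown by the matching $W$. The projections are injective, so after removing finitely many elements of $W$ we have $A^i_{a_1}\notin\mathcal A(x')$ and $A^j_{a_2}\notin\mathcal A(y')$ for all $a\in W$; then $A^i_{a_1}\subseteq^*x'$ and $A^j_{a_2}\subseteq^*y'$. Put $u_a=(A^i_{a_1}\cap x')\cup(A^j_{a_2}\cap y')$. As $x'\cap y'=\emptyset$, we get $u_a\wedge x'=A^i_{a_1}\cap x'=^*A^i_{a_1}$ and $u_a\wedge y'=A^j_{a_2}\cap y'=^*A^j_{a_2}$. So both elements lie in $D$, and the $u_a$ are distinct. For distinct $a,b\in W$, either $\{a_1,b_1\}\notin G_i$, and then $u_a\wedge u_b\wedge x'\subseteq A^i_{a_1}\cap A^i_{b_1}=\emptyset$, or $\{a_2,b_2\}\notin G_j$, and then $u_a\wedge u_b\wedge y'\subseteq A^j_{a_2}\cap A^j_{b_2}=\emptyset$. Thus $\{u_a:a\in W\}$ is a witness set.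

\emph{Suppose $(G_i,G_j)$ is linked} and $X$ is a witness set for $Quv\,\theta$. We find distinct $u,v\in X$ with $u\wedge v\wedge x'\ne0$ and $u\wedge v\wedge y'\ne0$, which contradicts $\theta(u,v,x',y')$. For $u\in X$ let $p(u)=\mathrm{bl}(u\wedge x')$ and $q(u)=\mathrm{bl}(u\wedge y')$.

\emph{Step 1: repeated blocks.} A function on a set of size $\kappa$ is constant or injective on a subset of size $\kappa$: if all fibers have size $<\kappa$, then by regularity there are $\kappa$ many nonempty fibers, and we pick one point from each. Applying this to $p$ and then to $q$, we get $X_1\subseteq X$ of size $\kappa$ on which each of $p,q$ is constant or injective. If $p$ is constant on $X_1$, then $u\wedge v\wedge x'=^*p(u)$ is infinite for all $u,v\in X_1$; if $q$ is constant on $X_1$, then $u\wedge v\wedge y'=^*q(u)$ is infinite. If both are constant, any two elements of $X_1$ give the contradiction. So assume that at least one is injective.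

\emph{Step 2: foreign blocks.} We have $p(u)\subseteq^*x'$ and $h(x')=\{i\}$, so by Lemma~\ref{lem:normal}(c) the block $p(u)$ lies in column $i$ or in the finite set $\mathcal A(x')$. Likewise $q(u)$ lies in column $j$ or in $\mathcal A(y')$. Removing finitely many elements from $X_1$, we may assume: if $p$ is injective, then $p(u)=A^i_{\xi_u}$ with $u\mapsto\xi_u$ injective; if $q$ is injective, then $q(u)=A^j_{\eta_u}$ with $u\mapsto\eta_u$ injective.

\emph{Step 3: omitted points.} If $p$ is injective, let $f_1(u)$ be the set of $v\in X_1\setminus\{u\}$ such that $\{\xi_u,\xi_v\}\in G_i$ and $s^i_{\{\xi_u,\xi_v\}}\notin u\wedge x'$. Different $v$ give different points of the finite set $A^i_{\xi_u}\setminus(u\wedge x')$, so $f_1(u)$ is finite. If $p$ is constant, let $f_1(u)=\emptyset$. Define $f_2$ in the same way from $q$, $\eta_u$, $G_j$ and $y'$. Lemma~\ref{lem:free}, applied to $u\mapsto f_1(u)\cup f_2(u)$, gives $X_2\subseteq X_1$ of size $\kappa$ such that for distinct $u,v\in X_2$: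
\begin{itemize}
\item if $p$ is injective and $\{\xi_u,\xi_v\}\in G_i$, then $s^i_{\{\xi_u,\xi_v\}}\in u\wedge v\wedge x'$, since $v\notin f_1(u)$ and $u\notin f_1(v)$;
\item if $q$ is injective and $\{\eta_u,\eta_v\}\in G_j$, then $s^j_{\{\eta_u,\eta_v\}}\in u\wedge v\wedge y'$, since $v\notin f_2(u)$ and $u\notin f_2(v)$.
\end{itemize}

\emph{Step 4: the linked pair.} If $p$ and $q$ are both injective, then $\{(\xi_u,\eta_u):u\in X_2\}$ is a matching, so there are $u\ne v$ in $X_2$ with $\{\xi_u,\xi_v\}\in G_i$ and $\{\eta_u,\eta_v\}\in G_j$; both meets are nonzero by Step~3. If $p$ is constant and $q$ injective, (L2) applied to $\{\eta_u:u\in X_2\}$ gives $u\ne v$ with $\{\eta_u,\eta_v\}\in G_j$; then $u\wedge v\wedge y'\ne0$ by Step~3 and $u\wedge v\wedge x'\neq0$ by Step~1. If $p$ is injective and $q$ constant, (L2) applied to $\{\xi_u:u\in X_2\}$ gives $u\ne v$ with $\{\xi_u,\xi_v\}\in G_i$; then $u\wedge v\wedge x'\ne0$ by Step~3 and $u\wedge v\wedge y'\ne0$ by Step~1.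
\end{proof}

\begin{lemma}\label{lem:super}
$B(\mathfrak G)$ is superatomic and has cardinality $\kappa$.
\end{lemma}

\begin{proof}
Since $|V|\le\kappa$, there are $\kappa$ points, $\kappa$ finite sets and $\kappa$ blocks, so $B$ has $\kappa$ generators, and it contains $\kappa$ singletons. Hence $|B|=\kappa$.

It suffices to show that every homomorphic image $C$ of $B$ with $0\ne1$ has an atom: for $0\neq c\in C$, the algebra of elements below $c$ is again such an image, and its atoms are atoms of $C$. Let $\pi:B\to C$ be onto. If $\pi(a)\ne0$ and every $b\le a$ has $\pi(b)\in\{0,\pi(a)\}$, then $\pi(a)$ is an atom, because an element $\pi(b')\le\pi(a)$ equals $\pi(b'\cap a)$. We go up the layers. If $\pi(\{w\})\ne0$ for some point $w$, it is an atom. Otherwise $\pi$ vanishes on finite sets; if then $\pi(A)\ne0$ for some block $A$, it is an atom, since $A\in D$. Otherwise $\pi$ vanishes on $J$, whose elements are finite unions of blocks modulo finite sets; if then $\pi(\Omega_i)\ne0$ for some $i$, it is an atom, since $\mathsf{Vert}(\Omega_i)$ holds. Otherwise $\pi(b)=\pi(\Omega_{h(b)})$ is $0$ when $h(b)$ is finite and $1$ when $h(b)$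 is infinite, hence cofinite; so $C=\{0,1\}$ and $1$ is an atom.
\end{proof}

\section{The reductions}\label{sec:reduction}

Assume $(P_\kappa)$. For each graph $\Gamma$ with at most $\kappa$ vertices fix, by Proposition~\ref{prop:code}, a family $\mathfrak G$ that codes it, and let $B_\Gamma=B(\mathfrak G)$. Let $\mathrm{Val}_{gr}(Q)$ be the set of $\mathcal L(Q)$-sentences of the language $\{R\}$ that are true in all graphs. We reduce $\mathrm{Val}_{gr}(Q)$ to $\mathrm{Th}_Q(\mathrm{BA})$ and then $\mathrm{Val}_\tau(Q)$ to $\mathrm{Val}_{gr}(Q)$.

\subsection*{From graphs to algebras}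
A reduction to $\mathrm{Th}_Q(\mathrm{BA})$ must cope with all algebras, and in an arbitrary algebra $\mathsf{Vert}$, $\sim$ and $\mathsf{Edge}$ need not define a graph. So let $\chi$ be the sentence saying that $\mathsf{Vert}$ is nonempty, that $\sim$ is an equivalence relation on $\mathsf{Vert}$, and that on $\mathsf{Vert}$ the relation $\mathsf{Edge}$ is symmetric and invariant under $\sim$. If $B\models\chi$, then $\mathsf{Edge}$ induces a relation on $\mathsf{Vert}(B)/{\sim}$, which is irreflexive because $\mathsf{Edge}(x,y)$ contains the clause $x\not\sim y$. Call this graph $\Gamma_B$. By Lemma~\ref{lem:define}(d) and Proposition~\ref{prop:edge},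
\begin{equation}\label{eq:iso}
B_\Gamma\models\chi\qquad\text{and}\qquad\Gamma_{B_\Gamma}\cong\Gamma ,
\end{equation}
where the class of $x$ is sent to the unique element of $h(x)$.

For an $\mathcal L(Q)$-formula $\varphi$ of $\{R\}$, built with $\neg$, $\&$, $\exists$, $Q$, define $\varphi^*$ by recursion: $(x=y)^*$ is $x\sim y$; $(xRy)^*$ is $\mathsf{Edge}(x,y)$; the map commutes with $\neg$ and $\&$; and
\begin{align*}
(\exists x\,\varphi)^*&=\exists x\,(\mathsf{Vert}(x)\mathbin{\&}\varphi^*),\\
(Qxy\,\varphi)^*&=Qxy\,(\mathsf{Vert}(x)\mathbin{\&}\mathsf{Vert}(y)\mathbin{\&}x\not\sim y\mathbin{\&}\varphi^*).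
\end{align*}
The clause $x\not\sim y$ is needed because each $\sim$-class in $B_\Gamma$ has $\kappa$ elements (remove a point from $\Omega_i$); a unary quantifier could not be translated in this way.

\begin{lemma}\label{lem:star}
If $B\models\chi$ and $\bar z$ is a tuple from $\mathsf{Vert}(B)$, then $B\models\varphi^*(\bar z)$ if and only if $\Gamma_B\models\varphi(\bar z/{\sim})$.
\end{lemma}

\begin{proof}
Induction on $\varphi$. Atomic formulas hold by the definition of $\Gamma_B$, and $\neg$, $\&$, $\exists$ are immediate. Given a witness set for $Qxy\,\varphi$ in $\Gamma_B$, choose one representative from each of its classes; by induction these form a witness set for $(Qxy\,\varphi)^*$. Conversely, a witness set for $(Qxy\,\varphi)^*$ consists of $\kappa$ pairwise inequivalent elements of $\mathsf{Vert}(B)$, so its image in $\Gamma_B$ has size $\kappa$, and by induction it is a witness set for $Qxy\,\varphi$.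
\end{proof}

The algebras $B_\Gamma$ exist only for $|\Gamma|\le\kappa$. A L\"owenheim--Skolem argument shows that larger graphs are not needed.

\begin{lemma}\label{lem:LS}
Every graph $\Gamma$ has an induced subgraph $\Gamma_0$ with at most $\kappa$ vertices such that $\Gamma_0$ and $\Gamma$ satisfy the same $\mathcal L(Q)$-formulas with parameters from $\Gamma_0$.
\end{lemma}

\begin{proof}
For every formula $\exists x\,\varphi(x,\bar z)$ with parameters that is true in $\Gamma$ choose a witness, and for every true $Qxy\,\varphi(x,y,\bar z)$ choose a witness set. Let $V_0$ be a single vertex, and obtain $V_{n+1}$ from $V_n$ by adding the chosen witnesses and witness sets for all parameters from $V_n$. There are countably many formulas, so $|V_n|\le\kappa$ implies $|V_{n+1}|\le\kappa$. Let $\Gamma_0$ be induced on $\bigcup_nV_n$. We use induction on formulas; atomic formulas, $\neg$ and $\&$ are immediate. If $Qxy\,\varphi$ with parameters from $\Gamma_0$ holds in $\Gamma$, its chosen witness set lies in $\Gamma_0$ and works there by induction. A witness set in $\Gamma_0$ works in $\Gamma$ by induction. For $\exists$, read ``witness''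 for ``witness set''.
\end{proof}

\begin{proposition}\label{prop:graphs}
Let $\mathcal K$ be a class of boolean algebras containing all superatomic ones of cardinality $\kappa$. An $\mathcal L(Q)$-sentence $\sigma$ of $\{R\}$ belongs to $\mathrm{Val}_{gr}(Q)$ if and only if $\chi\to\sigma^*$ holds in every member of $\mathcal K$.
\end{proposition}

\begin{proof}
If $\sigma$ holds in all graphs and $B\models\chi$, then $\Gamma_B\models\sigma$, so $B\models\sigma^*$ by Lemma~\ref{lem:star}. If $\sigma$ fails in some graph, then by Lemma~\ref{lem:LS} it fails in a graph $\Gamma$ with at most $\kappa$ vertices. By \eqref{eq:iso} and Lemma~\ref{lem:star}, $B_\Gamma\models\chi\mathbin{\&}\neg\sigma^*$, and $B_\Gamma\in\mathcal K$ by Lemma~\ref{lem:super}.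
\end{proof}

\subsection*{From structures to graphs}
Call a vertex of degree $1$ a \emph{leaf}, and let the \emph{weight} of a vertex be the number of its neighbors that are leaves. For each $n$, ``$x$ has weight $n$'' is a first-order formula, so weights can serve as labels. For instance, a pair $(v,w)$ in a binary relation will be recorded by a path $v,q_1,q_2,w$ in which $q_1$ has weight $3$ and $q_2$ has weight $4$; the labels fix the direction.

\begin{lemma}\label{lem:tau}
For every finite relational language $\tau$ we have $\mathrm{Val}_\tau(Q)\le_m\mathrm{Val}_{gr}(Q)$, by a reduction that is computable uniformly in $\tau$.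
\end{lemma}

\begin{proof}
Let $\tau$ consist of $R_1,\dots,R_l$ with arities $r_1,\dots,r_l$. List the pairs $(j,p)$ with $1\le j\le l$, $1\le p\le r_j$ lexicographically and assign to them the numbers $m(j,p)=3,4,5,\dots$ in order. Let $\mathsf{Pt}(x)$ say that $x$ has weight $2$. Let $R'_j(x_1,\dots,x_{r_j})$ say that there are $y_1,\dots,y_{r_j}$ such that $y_p$ has weight $m(j,p)$, $y_p$ is adjacent to $x_p$, and $y_p$ is adjacent to $y_{p+1}$ for $p<r_j$. For a $\tau$-sentence $\sigma$ let $\sigma'$ arise by replacing each $R_j$ by $R'_j$ and relativizing the quantifiers: $\exists x\,\varphi$ becomes $\exists x\,(\mathsf{Pt}(x)\mathbin{\&}\varphi')$ and $Qxy\,\varphi$ becomes $Qxy\,(\mathsf{Pt}(x)\mathbin{\&}\mathsf{Pt}(y)\mathbin{\&}\varphi')$. Every graph $\Gamma$ in which $\mathsf{Pt}$ is nonempty defines a $\tau$-structure $N_\Gamma=(\mathsf{Pt}(\Gamma),R'_1,\dots,R'_l)$, and $\Gamma\models\sigma'$ if and only if $N_\Gamma\models\sigma$, by induction on formulas. So if every nonempty $\tau$-structure has the form $N_\Gamma$, then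
\[
\sigma\in\mathrm{Val}_\tau(Q)\iff(\exists x\,\mathsf{Pt}(x)\to\sigma')\in\mathrm{Val}_{gr}(Q).
\]

Given $N$, form $\Gamma$ as follows. Each $v\in N$ is a vertex, with two new vertices attached to it. For each $j$ and each tuple $(v_1,\dots,v_{r_j})\in R_j$ add new vertices $q_1,\dots,q_{r_j}$ with edges $q_pv_p$ and $q_pq_{p+1}$, and attach $m(j,p)$ new vertices to $q_p$. The attached vertices have degree $1$, and all others have degree at least $2$; so the leaves are exactly the attached vertices. Hence elements of $N$ have weight $2$, each $q_p$ has weight $m(j,p)\ge3$, and leaves have weight $0$. Thus $\mathsf{Pt}(\Gamma)=N$. A tuple in $R_j$ satisfies $R'_j$ with $y_p=q_p$. Conversely, let $x_1,\dots,x_{r_j}\in N$ satisfy $R'_j$ with witnesses $y_p$. The numbers $m(j,p)$ are distinct, so each $y_p$ is the vertex $q_p$ of some tuple in $R_j$. Vertices added for different tuples are not adjacent, so all $y_p$ belong to one tuple $(v_1,\dots,v_{r_j})$. The only neighbor of $q_p$ in $N$ is $v_p$, so $x_p=v_p$. Therefore $N_\Gamma=N$.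
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(1) and (2)]
(1) Let $\hat\sigma$ be $\chi\to(\exists x\,\mathsf{Pt}(x)\to\sigma')^*$. By Lemma~\ref{lem:tau} and Proposition~\ref{prop:graphs}, $\sigma\mapsto\hat\sigma$ reduces $\mathrm{Val}_\tau(Q)$ to the theory of any class $\mathcal K$ as in that proposition, in particular to $\mathrm{Th}_Q(\mathrm{BA})$. Taking for $\tau$ the set of symbols that occur in $\sigma$, and using uniformity, we get $\mathrm{Val}(Q)\le_m\mathrm{Th}_Q(\mathrm{BA})$.

For the converse, take relation symbols of arities $3,3,2,1,1$ for the graphs of $\wedge,\vee,-,0,1$. Introducing existentially quantified variables for subterms, rewrite each atomic formula in terms of $x=y$, $x\wedge y=z$, $x\vee y=z$, $-x=y$, $0=x$, $1=x$, and replace these by relational formulas. This gives a computable translation $\sigma\mapsto\sigma^\circ$ that leaves the universe and the quantifiers of $\sigma$ unchanged. Let $\sigma_0$ say that the relations are graphs of total operations and constants that satisfy the finitely many axioms of boolean algebras. Then $\sigma\in\mathrm{Th}_Q(\mathrm{BA})$ if and only if $\sigma_0\to\sigma^\circ$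 is valid.

By Church's theorem there is a finite relational language $\tau$ whose valid first-order sentences form an undecidable set, indeed a $\Sigma^0_1$-hard one. A first-order $\tau$-sentence is valid if and only if it lies in $\mathrm{Val}_\tau(Q)$. So $\mathrm{Th}_Q(\mathrm{BA})$ is $\Sigma^0_1$-hard and undecidable.

(2) Let $m\ge2$ and let $x_3,\dots,x_m$ be new variables. The formula $Q^2_\alpha x_1x_2\,\varphi(x_1,x_2)$ is equivalent to $Q^m_\alpha x_1\dots x_m\,\varphi(x_1,x_2)$, with the same witness sets, because any two distinct elements of an infinite set extend to $m$ distinct elements of it. Replacing every occurrence of $Q^2_\alpha$ in this way reduces $\mathrm{Th}_{Q^2_\alpha}(\mathrm{BA})$ to $\mathrm{Th}_{Q^m_\alpha}(\mathrm{BA})$.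
\end{proof}

\section{The coloring on $\omega_1$}\label{sec:omega1}

In this section Greek letters denote countable ordinals. We prove $(P_{\omega_1})$ by a variant of Todorcevic's square-bracket operation. The plan is to assign to each pair $\alpha<\beta$ an ordinal $[\alpha\beta]$ such that, for every matching $W$, club many $\delta$ occur as a common value $[a_1b_1]=[a_2b_2]=\delta$. Splitting $\omega_1$ into stationary sets then turns ``club many values'' into ``every color''.

\subsection*{Walks}
Let $C_0=\emptyset$, $C_{\alpha+1}=\{\alpha\}$, and for limit $\alpha$ let $C_\alpha\subseteq\alpha$ be cofinal of order type $\omega$. For $\zeta\le\beta$ the \emph{walk from $\beta$ to $\zeta$} is given by $\beta_0=\beta$ and $\beta_{j+1}=\min(C_{\beta_j}\setminus\zeta)$ as long as $\beta_j>\zeta$. Each step is defined and satisfies $\zeta\le\beta_{j+1}<\beta_j$, so the walk ends at $\zeta$ after finitely many steps. For example, if $C_\omega=\omega$ and $C_{\omega\cdot2}=\{\omega+n:n<\omega\}$, the walk from $\omega\cdot2+1$ to $3$ is $\omega\cdot2+1,\ \omega\cdot2,\ \omega,\ 3$. It passes through $\omega$, and so does the walk to any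 other finite ordinal. This is a general phenomenon.

\begin{lemma}\label{lem:walk}
Let $\delta$ be a limit ordinal and $\beta\ge\delta$. There is $\gamma<\delta$ such that for every $\zeta$ with $\gamma\le\zeta<\delta$ the walk from $\beta$ to $\zeta$ passes through $\delta$, and all later steps are at most $\min(C_\delta\setminus\zeta)<\delta$.
\end{lemma}

\begin{proof}
Let $\beta=\beta_0>\dots>\beta_k=\delta$ be the walk from $\beta$ to $\delta$. For $j<k$ we have $\beta_j>\delta$, so $C_{\beta_j}\cap\delta$ is finite: $C_{\beta_j}$ is a singleton or has order type $\omega$ and contains elements above $\delta$. As $\delta$ is a limit, there is $\gamma<\delta$ above all elements of these finitely many finite sets. If $\gamma\le\zeta<\delta$, then $C_{\beta_j}$ has no element in $[\zeta,\delta)$, so $\min(C_{\beta_j}\setminus\zeta)=\min(C_{\beta_j}\setminus\delta)=\beta_{j+1}$ for $j<k$. The walk to $\zeta$ therefore begins $\beta_0,\dots,\beta_k$, and its next step is $\min(C_\delta\setminus\zeta)$.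
\end{proof}

So for $\alpha<\delta\le\beta$ with $\alpha$ large, $\delta$ is a step of the walk from $\beta$ to $\alpha$. But the pair $\{\alpha,\beta\}$ has to tell us which step. The remedy is to walk to a lower target $\zeta<\alpha$ and take the last step that is $\ge\alpha$: this is $\delta$ as soon as $\gamma\le\zeta$ and $\alpha>\min(C_\delta\setminus\zeta)$, as in Figure~\ref{fig:walk}. The target must be computed from $\{\alpha,\beta\}$, and we must be able to fix it first and choose $\alpha$ far above it afterward. That is, for given $\beta$ many $\alpha$ should produce the same target. The splitting point of two branches in a tree behaves in this way.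

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\draw[->] (0,0) -- (11,0) node[right] {$\omega_1$};
\fill (0.9,0) circle (1.5pt) node[below] {$\gamma$};
\fill (2.1,0) circle (1.5pt) node[below] {$\zeta$};
\fill (4.2,0) circle (1.5pt) node[below] {$\min(C_\delta\setminus\zeta)$};
\fill (5.9,0) circle (1.5pt) node[below] {$\alpha$};
\fill (7.1,0) circle (1.5pt) node[below] {$\delta$};
\fill (8.5,0) circle (1.5pt) node[below] {$\beta_1$};
\fill (10.1,0) circle (1.5pt) node[below] {$\beta$};
\draw[->] (10.05,0.1) to[bend right=50] (8.55,0.1);
\draw[->] (8.45,0.1) to[bend right=50] (7.15,0.1);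
\draw[->] (7.05,0.1) to[bend right=40] (4.25,0.1);
\draw[->,dashed] (4.15,0.1) to[bend right=40] (2.15,0.1);
\end{tikzpicture}
\caption{A walk from $\beta$ to a target $\zeta$. If $\zeta$ is close enough to the limit ordinal $\delta$ (at or above $\gamma$), the walk passes through $\delta$ and then jumps to $\min(C_\delta\setminus\zeta)$. For $\alpha$ strictly between these two steps, $\delta$ is the last step that is at least $\alpha$.}
\label{fig:walk}
\end{figure}

\subsection*{The tree and the operation}
The standard construction of an Aronszajn tree \cite[Theorem II.5.9]{Kunen} gives injections $e_\alpha:\alpha\to\omega$ $(\alpha<\omega_1)$ such that for $\alpha<\beta$ the set $\{\xi<\alpha:e_\alpha(\xi)\ne e_\beta(\xi)\}$ is finite. Let $T_\nu=\{e_\alpha{\restriction}\nu:\alpha\ge\nu\}$. Two properties are used.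
\begin{enumerate}
\item[(T1)] $T_\nu$ is countable, since its members are finite modifications of $e_\nu$ with values in $\omega$.
\item[(T2)] There is no sequence $s^\mu\in T_\mu$ $(\nu\le\mu<\omega_1)$ that increases under $\subseteq$, since its union would be an injection of $\omega_1$ into $\omega$.
\end{enumerate}
For $\alpha<\beta$ let $\Delta(\alpha,\beta)$ be the least $\xi<\alpha$ with $e_\alpha(\xi)\ne e_\beta(\xi)$, if there is one. In that case let $[\alpha\beta]$ be the least ordinal $\ge\alpha$ that occurs in the walk from $\beta$ to $\Delta(\alpha,\beta)$; it exists because $\beta$ occurs. Otherwise let $[\alpha\beta]=0$. Lemma~\ref{lem:walk} gives at once, with $\gamma$ as in that lemma: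
\begin{equation}\label{eq:hit}
\text{if }\alpha<\delta\le\beta,\quad\zeta=\Delta(\alpha,\beta)\ge\gamma\quad\text{and}\quad\alpha>\min(C_\delta\setminus\zeta),\quad\text{then }[\alpha\beta]=\delta .
\end{equation}

Fix a matching $W$ on $\omega_1$. To follow both coordinates at once we work with pairs of nodes. For $s,t\in T_\nu$ let
\[
W(s,t)=\{a\in W:\ a_1,a_2\ge\nu,\ s\subseteq e_{a_1},\ t\subseteq e_{a_2}\},
\]
and let $U_\nu$ be the set of $(s,t)\in T_\nu\times T_\nu$ with $W(s,t)$ uncountable. Say that $(s',t')$ \emph{extends} $(s,t)$ if $s\subseteq s'$ and $t\subseteq t'$.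

\begin{lemma}[Splitting]\label{lem:split}
Let $(s,t)\in U_\nu$ and $i\in\{1,2\}$. There are $\mu>\nu$ and two elements of $U_\mu$ that extend $(s,t)$ and differ in the $i$-th coordinate.
\end{lemma}

\begin{proof}
Let $\mu\ge\nu$. The projections are injective, so all but countably many $a\in W(s,t)$ have $a_1,a_2\ge\mu$. Such an $a$ lies in $W(e_{a_1}{\restriction}\mu,e_{a_2}{\restriction}\mu)$, and by (T1) there are countably many possibilities for this pair. So $(s,t)$ has an extension in $U_\mu$. Also, if $\mu\le\mu'$ and $(s',t')\in U_{\mu'}$, then $(s'{\restriction}\mu,t'{\restriction}\mu)\in U_\mu$, because $W(s',t')\subseteq W(s'{\restriction}\mu,t'{\restriction}\mu)$. If for every $\mu\ge\nu$ all extensions of $(s,t)$ in $U_\mu$ had the same $i$-th coordinate $s^\mu$, then $s^{\mu'}{\restriction}\mu=s^\mu$ for $\mu\le\mu'$, contrary to (T2). So some $\mu\ge\nu$ carries two extensions as required, and $\mu\ne\nu$ since $(s,t)$ is its own only extension in $U_\nu$.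
\end{proof}

\subsection*{Elementary submodels}
The ordinals $\delta$ come from countable elementary submodels. Let $H(\omega_2)$ be the collection of sets whose transitive closure has size at most $\aleph_1$; it contains all objects above and computes them correctly. Let $M$ be a countable elementary submodel of $(H(\omega_2),\in)$. We use:
\begin{enumerate}
\item[(M1)] a set definable in $H(\omega_2)$ from parameters in $M$ belongs to $M$, and a true existence statement with parameters in $M$ has a witness in $M$;
\item[(M2)] if $X\in M$ is countable, then $X\subseteq M$, since for $X\ne\emptyset$ a surjection $\omega\to X$ and all $n<\omega$ lie in $M$;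
\item[(M3)] $\delta=M\cap\omega_1$ is a countable limit ordinal: it is closed downward by (M2) and under successor by (M1).
\end{enumerate}
If $(M_\xi)_{\xi<\omega_1}$ is an increasing chain of such models with $M_\xi\in M_{\xi+1}$ and unions at limits, then the ordinals $M_\xi\cap\omega_1$ increase strictly and continuously, so they form a club.

\begin{proposition}\label{prop:club}
Let $W$ be a matching on $\omega_1$. For club many $\delta$ there are $a,b\in W$ with $a_i<\delta\le b_i$ and $[a_ib_i]=\delta$ for $i=1,2$.
\end{proposition}

\begin{proof}
It suffices to treat $\delta=M\cap\omega_1$, where $M$ is a countable elementary submodel of $H(\omega_2)$ that contains $W$ and the sequences $(e_\alpha)$ and $(C_\alpha)$. Only countably many elements of $W$ have a coordinate below $\delta$, so pick $b\in W$ with $b_1,b_2\ge\delta$. Let $\gamma_i<\delta$ be given by Lemma~\ref{lem:walk} for $\beta=b_i$, and let $\gamma^*=\max(\gamma_1,\gamma_2)$. For $\nu<\delta$ put $s_\nu=e_{b_1}{\restriction}\nu$ and $t_\nu=e_{b_2}{\restriction}\nu$. Although $b\notin M$, the model sees these initial pieces: $T_\nu\in M$ is countable, so $T_\nu\subseteq M$,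 and hence every pair $(s,t)\in T_\nu\times T_\nu$ and every set $W(s,t)$ belong to $M$.

\emph{The pair $(s_{\gamma^*},t_{\gamma^*})$ lies in $U_{\gamma^*}$.} Otherwise $W(s_{\gamma^*},t_{\gamma^*})$ is a countable element of $M$, hence a subset of $M$; but it contains $b$.

\emph{Leaving $b$ in both coordinates.} We need $\nu<\delta$ and $(s,t)\in U_\nu$ extending $(s_{\gamma^*},t_{\gamma^*})$ with $s\ne s_\nu$ and $t\ne t_\nu$. Lemma~\ref{lem:split} splits one coordinate at a time, but a difference, once created, persists. By (M1), when the lemma is applied at a level below $\delta$, the new level can be taken in $M$, so below $\delta$. Apply it to $(s_{\gamma^*},t_{\gamma^*})$ with $i=2$: there are $\mu\in(\gamma^*,\delta)$ and two extensions in $U_\mu$ with different second coordinates, and one of them, $(s',t')$, has $t'\ne t_\mu$. Apply it to $(s',t')$ with $i=1$: there are $\nu\in(\mu,\delta)$ and an extension $(s,t)\in U_\nu$ of $(s',t')$ with $s\ne s_\nu$. Also $t\ne t_\nu$, because $t{\restriction}\mu=t'\ne t_\mu=t_\nu{\restriction}\mu$.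

\emph{Choosing $a$.} Let $\zeta_1$ be the least point where $s$ and $s_\nu$ differ and $\zeta_2$ the least point where $t$ and $t_\nu$ differ. Then $\gamma^*\le\zeta_i<\nu$. Let $\eta=\max_i\min(C_\delta\setminus\zeta_i)<\delta$. The set $W(s,t)$ is uncountable with injective projections, so it has an element $a$ with $a_1,a_2>\eta$. The parameters $W(s,t)$ and $\eta$ lie in $M$, so by (M1) there is such an $a$ in $M$, and then $a_1,a_2<\delta$. Since $e_{a_1}{\restriction}\nu=s$ and $e_{a_2}{\restriction}\nu=t$, we have $\Delta(a_i,b_i)=\zeta_i\ge\gamma_i$. Now \eqref{eq:hit} gives $[a_ib_i]=\delta$ for $i=1,2$.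
\end{proof}

\begin{theorem}\label{thm:P1}
$(P_{\omega_1})$ holds.
\end{theorem}

\begin{proof}
It is a standard theorem of ZFC that $\omega_1$ can be partitioned into stationary sets $S_\gamma$ $(\gamma<\omega_1)$. For $\alpha<\beta$ let $c\{\alpha,\beta\}$ be the $\gamma$ with $[\alpha\beta]\in S_\gamma$. Given a matching $W$ and $\gamma<\omega_1$, the club of Proposition~\ref{prop:club} contains some $\delta\in S_\gamma$. The corresponding $a,b\in W$ are distinct and satisfy $c\{a_1,b_1\}=c\{a_2,b_2\}=\gamma$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]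
By Theorem~\ref{thm:P1}, Theorem~\ref{thm:B}(2) applies with $\kappa=\aleph_1$ and $m=2$. Every step was carried out in ZFC, so no model of ZFC makes $\mathrm{Th}_{Q_1}(\mathrm{BA})$ decidable.
\end{proof}

\section{Successors of regular cardinals, and an upper bound}\label{sec:larger}

A stationary set $S\subseteq\kappa$ \emph{does not reflect} if $S\cap\delta$ is not stationary in $\delta$ for any $\delta<\kappa$ of uncountable cofinality. We use a theorem of Rinot \cite{Rinot}, applied with the parameter $\aleph_0$, which is allowed when $\kappa>\aleph_1$: if $\kappa>\aleph_1$ is regular and has a stationary subset that does not reflect, then there is $c:[\kappa]^2\to\kappa$ such that for every family of $\kappa$ pairwise disjoint finite subsets of $\kappa$ and every $\gamma<\kappa$ there are members $E,F$ of the family with $\sup E<\min F$ and $c\{\xi,\eta\}=\gamma$ for all $\xi\in E$, $\eta\in F$.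

\begin{proof}[Proof of Theorem~\ref{thm:B}(3)]
Successor cardinals are regular. The case $\alpha=1$, which is also the case $\beta=0$, is Theorem~\ref{thm:P1}. Let $\kappa=\mu^+$ with $\mu$ regular and uncountable, and let $S=\{\delta<\kappa:\mathrm{cf}(\delta)=\mu\}$. The set $S$ is stationary: the supremum of the first $\mu$ elements of a club lies in the club and has cofinality $\mu$, because $\mu$ is regular. It does not reflect: let $\delta<\kappa$ have uncountable cofinality $\lambda$; then $\lambda\le|\delta|\le\mu$. Take a continuous increasing sequence $(\delta_\xi)_{\xi<\lambda}$ cofinal in $\delta$. The $\delta_\xi$ with $\xi$ a limit ordinal form a club in $\delta$, and $\mathrm{cf}(\delta_\xi)=\mathrm{cf}(\xi)<\lambda\le\mu$, so this club misses $S$.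

Let $c$ be given by Rinot's theorem, let $W$ be a matching on $\kappa$ and let $\gamma<\kappa$. For $a\in W$ put $E_a=\{a_1,a_2\}$. An ordinal is the first coordinate of at most one element of $W$ and the second coordinate of at most one, so $f(a)=\{b\in W:E_a\cap E_b\ne\emptyset\}$ is finite. Lemma~\ref{lem:free} gives $W'\subseteq W$ of size $\kappa$ such that the sets $E_a$ $(a\in W')$ are pairwise disjoint. So there are distinct $a,b\in W'$ with $c\{\xi,\eta\}=\gamma$ for all $\xi\in E_a$ and $\eta\in E_b$; in particular $c\{a_1,b_1\}=c\{a_2,b_2\}=\gamma$. This is $(P_\kappa)$.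
\end{proof}

\begin{remark}\label{rem:diamond}
Magidor and Malitz \cite{MM} proved that $\diamondsuit_{\omega_1}$ implies that the valid sentences of the Malitz logic in the $\aleph_1$-interpretation form a recursively enumerable set. By Theorem~\ref{thm:B}(1), $\mathrm{Th}_{Q_1}(\mathrm{BA})$ many-one reduces to this set and is $\Sigma^0_1$-hard. So under $\diamondsuit_{\omega_1}$ it is a many-one complete recursively enumerable set; only the upper bound uses $\diamondsuit_{\omega_1}$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{Kunen}
Kunen, \emph{Set Theory}, 1980.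

\bibitem{MM}
Magidor and Malitz, \emph{Compact extensions of $L(Q)$}, Ann. Math. Logic 11 (1977).

\bibitem{Rinot}
A. Rinot, \emph{Complicated colorings}, Math. Res. Lett. 21 (2014).

\bibitem{problem}
\texttt{https://projecteuclid.org/\allowbreak ebook/\allowbreak download?\allowbreak isFullBook=false\allowbreak\&urlId=\allowbreak pl\%2F1235417272}

\end{thebibliography}
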